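
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The price of stability of linear multiset congestion games}


\begin{abstract}
In a multiset congestion game a player may use the same resource several times. For linear latency functions it was known that the price of stability is at most $2$ and that it can be as large as $1.631$, and it was conjectured that the true supremum is closer to $1.631$ than to $2$. We disprove this: the supremum equals $2$. More precisely, for games with exactly $k$ players the supremum is $2k/(k+1)$, and for $k\ge 2$ it is not attained. The lower bound comes from an explicit one-parameter family of games in which every player chooses between a private strategy and one strategy common to all. In the relevant range of the parameter the players abandon their private strategies one after another, and the profile in which all play the common strategy is the unique pure Nash equilibrium.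
\end{abstract}

\section{The question and the answer}

A \emph{multiset congestion game} (MCG) has players $1,\dots,k$, a finite set $E$ of resources, a latency function $\ell_e:\mathbb N\to\mathbb R_{\ge0}$ for each $e\in E$, and for each player $i$ a finite nonempty set $\Sigma_i$ of strategies. A strategy is a multiset of resources, that is, a function $\sigma:E\to\mathbb N=\{0,1,2,\dots\}$; the number $\sigma(e)$ says how many times $e$ is used. In a profile $P=(\sigma_1,\dots,\sigma_k)$ the load on $e$ is $L_P(e)=\sum_i\sigma_i(e)$, the cost of player $i$ is
\[
 \mathrm{cost}_i(P)=\sum_{e\in E}\sigma_i(e)\,\ell_e(L_P(e)),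
\]
and the social cost is $\mathrm{cost}(P)=\sum_i\mathrm{cost}_i(P)=\sum_{e}L_P(e)\,\ell_e(L_P(e))$. Each use of a resource is charged the latency of the whole load, so a player who uses a resource repeatedly may also slow herself down.

The game is \emph{linear} if $\ell_e(x)=a_ex+b_e$ with $a_e,b_e\ge0$ for every $e$. A \emph{pure Nash equilibrium} (PNE) is a profile in which no player can lower her cost by changing her own strategy. Every linear MCG has one; a proof is given in Section~\ref{sec:upper}. Write $\mathrm{eq}(G)$ for the social cost of a cheapest PNE and $\mathrm{opt}(G)$ for the minimum social cost over all profiles. When $\mathrm{opt}(G)>0$, the \emph{price of stability} is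
\[
 \mathrm{PoS}(G)=\frac{\mathrm{eq}(G)}{\mathrm{opt}(G)} .
\]
It measures what is lost by insisting on stability when somebody may propose to the players the best stable profile. Let $\mathrm{PoS}^*$ be the supremum of $\mathrm{PoS}(G)$ over all linear MCGs with $\mathrm{opt}(G)>0$, and $\mathrm{PoS}^*_k$ the supremum over those with exactly $k$ players.

Two bounds were known: $\mathrm{PoS}(G)\le2$ for every linear MCG with $\mathrm{opt}(G)>0$, and there is a family $(G_k)_{k\ge2}$ of linear MCGs, with identity-type latencies, for which $\mathrm{PoS}(G_{17})=1.6316$. Thus $1.631\le\mathrm{PoS}^*\le2$, and the authors of \cite{MCG} write: ``We conjecture that the correct value for the PoS is closer to our lower bound of $1.631$ rather than to the upper bound of $2$.'' Formally, the conjecture says that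
\begin{equation}\label{eq:conj}
 \mathrm{PoS}^*<\frac{1.631+2}{2}=1.8155 .
\end{equation}
The guess is reasonable. The proof of the upper bound in Section~\ref{sec:upper} compares the social cost with a potential function, once at an equilibrium and once at an optimum. For the bound to be sharp, both comparisons must be nearly tight in the same game, while every equilibrium remains expensive. The point of this paper is that this can be arranged.

\begin{theorem}\label{thm:A}
For every $\varepsilon>0$ there is a linear MCG $G$ with $\mathrm{PoS}(G)>2-\varepsilon$. Hence $\mathrm{PoS}^*=2$, and the conjecture \eqref{eq:conj} is false.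
\end{theorem}

\begin{theorem}\label{thm:B}
For every $k\ge1$,
\[
 \mathrm{PoS}^*_k=\frac{2k}{k+1}.
\]
For $k\ge2$ this supremum is not attained. In particular $\mathrm{PoS}(G)<2$ for every linear MCG $G$ with $\mathrm{opt}(G)>0$. For $k\ge2$ the lower bound already holds for games in which all latencies are $\ell_e(x)=x$, every player has exactly two strategies, one of them common to all players, and the PNE is unique.
\end{theorem}

Since $2k/(k+1)$ increases with $k$ and equals $1.8$ for $k=9$ and $20/11>1.818$ for $k=10$, we have $\mathrm{PoS}^*_k>1.8155$ exactly when $k\ge10$.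

Section~\ref{sec:upper} proves the upper bound and reads off from it what a bad game should look like. Section~\ref{sec:two} works out a two-player game of this form by hand. Section~\ref{sec:construction} derives and analyzes the general family, Section~\ref{sec:explicit} gives a member that already refutes \eqref{eq:conj}, and Section~\ref{sec:proofs} tunes the parameter and finishes both proofs.

\section{The upper bound, and what it asks of a bad game}\label{sec:upper}

For a profile $P=(\sigma_1,\dots,\sigma_k)$ of a linear MCG put
\begin{equation}\label{eq:Phi}
 \Phi(P)=\sum_{e}\Bigl[\frac{a_e}2\Bigl(L_P(e)^2+\sum_i\sigma_i(e)^2\Bigr)+b_eL_P(e)\Bigr].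
\end{equation}
This is an \emph{exact potential}: when one player changes her strategy, $\Phi$ changes by exactly as much as her cost. To see this, fix the other players, let $R$ be their load on $e$, and write $x=\sigma_i(e)$. As a function of $x$, the $e$-term of \eqref{eq:Phi} is, up to an additive constant,
\[
 \frac{a_e}2\bigl((R+x)^2+x^2\bigr)+b_ex
 =\frac{a_e}{2}R^2+x\bigl(a_e(R+x)+b_e\bigr),
\]
which is what player $i$ pays on $e$, plus a constant. Consequently every minimizer of $\Phi$ is a PNE; since there are finitely many profiles, a minimizer exists.

\begin{proposition}\label{prop:upper}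
Let $G$ be a linear MCG with $k$ players and $\mathrm{opt}(G)>0$. Then $\mathrm{PoS}(G)\le\frac{2k}{k+1}$, and the inequality is strict if $k\ge2$.
\end{proposition}

\begin{proof}
Since the numbers $\sigma_i(e)$ are nonnegative,
\begin{equation}\label{eq:CS}
 \tfrac1kL_P(e)^2\le\sum_i\sigma_i(e)^2\le L_P(e)^2 ,
\end{equation}
the left inequality being Cauchy--Schwarz. The resource $e$ contributes $a_eL_P(e)^2+b_eL_P(e)$ to $\mathrm{cost}(P)$. Its quadratic part in $\Phi$ lies between $\frac{k+1}{2k}a_eL_P(e)^2$ and $a_eL_P(e)^2$ by \eqref{eq:CS}, and its linear part is the same in both; since $\frac{k+1}{2k}\le1$, we get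
\[
 \frac{k+1}{2k}\,\mathrm{cost}(P)\le\Phi(P)\le\mathrm{cost}(P).
\]
Let $P^*$ minimize $\Phi$, so that $P^*$ is a PNE, and let $Q$ be a profile of cost $\mathrm{opt}(G)$. Then
\begin{equation}\label{eq:chain}
 \mathrm{eq}(G)\le\mathrm{cost}(P^*)\le\tfrac{2k}{k+1}\Phi(P^*)\le\tfrac{2k}{k+1}\Phi(Q)\le\tfrac{2k}{k+1}\mathrm{cost}(Q)=\tfrac{2k}{k+1}\mathrm{opt}(G).
\end{equation}
This is the stated bound. If $\mathrm{PoS}(G)=\frac{2k}{k+1}$, then all inequalities in \eqref{eq:chain} are equalities; in particular $\Phi(Q)=\Phi(P^*)=\min\Phi$. Then $Q$ is itself a PNE, so $\mathrm{eq}(G)=\mathrm{opt}(G)$ and $\mathrm{PoS}(G)=1$. For $k\ge2$ this contradicts $\frac{2k}{k+1}>1$.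
\end{proof}

To approach the bound one must make \eqref{eq:chain} nearly tight, which suggests the shape of the game.
\begin{itemize}
\item At the equilibrium we want $\sum_i\sigma_i(e)^2=\frac1kL(e)^2$. This is equality in Cauchy--Schwarz: all players use $e$ equally often. So let all of them have \emph{one common strategy} $N$.
\item At the optimum we want $\sum_i\sigma_i(e)^2=L(e)^2$: each resource is used by at most one player. So give player $i$ a \emph{private strategy} $O_i$, using only a resource $e_i$ of her own.
\item The constants $b_e$ only bring $\Phi$ and the cost closer together at the equilibrium. So take $b_e=0$.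
\item Finally, $\Phi$ must be almost the same at both profiles. The proof of strictness shows the danger: if the private profile is itself a PNE, nothing is gained. So we aim to lead the players from $(O_1,\dots,O_k)$ to $(N,\dots,N)$ by strict improvements that are all very small.
\end{itemize}

\section{Two players, by hand}\label{sec:two}

Let there be two resources with latencies $\ell_{e_1}(x)=3x$ and $\ell_{e_2}(x)=2x$. Player $i$ may play $O_i$, which uses $e_i$ nine times, or $N$, which uses $e_1$ four times and $e_2$ six times.
\begin{itemize}
\item In $(O_1,O_2)$ both loads are $9$, and the players pay $9\cdot27=243$ and $9\cdot18=162$.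
\item In $(N,O_2)$ the loads are $4$ and $15$, the latencies $12$ and $30$. Player~1 pays $4\cdot12+6\cdot30=228$, player~2 pays $9\cdot30=270$.
\item In $(O_1,N)$ the loads are $13$ and $6$, the latencies $39$ and $12$. Player~1 pays $9\cdot39=351$, player~2 pays $4\cdot39+6\cdot12=228$.
\item In $(N,N)$ the loads are $8$ and $12$, the latencies both $24$, and each player pays $10\cdot24=240$.
\end{itemize}
In tabular form, with player~1 choosing the row:
\[
\begin{array}{c|cc}
 & O_2 & N\\ \hline
O_1 & (243,\,162) & (351,\,228)\\
N & (228,\,270) & (240,\,240)
\end{array}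
\]
Player~1 prefers $N$ whatever player~2 does: she gains $15$ against $O_2$ and $111$ against $N$. Player~2 would keep $O_2$ as long as player~1 plays $O_1$, since $162<228$. But once player~1 has moved, player~2's cost on $e_2$ jumps to $270$, and she gains $30$ by moving too. So $(N,N)$ is the unique PNE. It costs $480$; the profiles $(O_1,O_2)$, $(O_1,N)$ and $(N,O_2)$ cost $405$, $579$ and $498$. Hence
\[
 \mathrm{PoS}=\frac{480}{405}=\frac{32}{27}\approx1.185 .
\]
Along the path $(O_1,O_2)\to(N,O_2)\to(N,N)$ the potential goes $405\to390\to360$, and $480=\frac43\cdot360$. If the two gains $15$ and $30$ could be made negligible compared with the costs, the ratio would approach $\frac43$, the upper bound for $k=2$. The general construction does this for every $k\ge2$.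

\section{The construction}\label{sec:construction}

\subsection{Strategies as vectors}

Multiplicities must be integers, but the construction is easier to see with fractional ones. A \emph{rational game} is defined like an MCG, except that the latencies are $\ell_e(x)=a_ex$ for rational $x\ge0$, with positive rational slopes $a_e$, and strategies are functions $\sigma:E\to\mathbb Q_{\ge0}$. Costs, PNEs and $\mathrm{PoS}$ are defined by the same formulas, and the function $\Phi$ of \eqref{eq:Phi}, with $b_e=0$, is an exact potential by the same computation.

\begin{lemma}\label{lem:clear}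
For every rational game $H$ there are an MCG $G$ with the same players, in which all latencies are $\ell(x)=x$, and an injective map from the strategies of $H$ to multisets carrying the strategy sets of $H$ onto those of $G$, such that every player's cost in every profile is multiplied by one and the same positive constant. In particular, PNEs correspond to PNEs, and $\mathrm{PoS}(G)=\mathrm{PoS}(H)$ if $\mathrm{opt}(H)>0$.
\end{lemma}

\begin{proof}
Choose a positive integer $M$ such that $M\sigma(e)$ is an integer for all strategies $\sigma$ and all $e$, and a positive integer $t$ such that every $ta_e$ is a (positive) integer. Replace $e$ by $ta_e$ copies with identity latency, and let $\sigma$ become the strategy that uses each copy of $e$ exactly $M\sigma(e)$ times. Since every $e$ has at least one copy, this map is injective. If the load on $e$ in a profile of $H$ is $L(e)$, each copy of $e$ has load $ML(e)$. So player $i$ pays $ta_e\cdot M\sigma_i(e)\cdot ML(e)=tM^2\cdot a_e\sigma_i(e)L(e)$ on the copies of $e$. The constant is $tM^2$.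
\end{proof}

In a rational game put $\langle\sigma,\tau\rangle=\sum_ea_e\sigma(e)\tau(e)$. Then in $P=(\sigma_1,\dots,\sigma_k)$
\begin{equation}\label{eq:gram}
 \mathrm{cost}_i(P)=\sum_{j=1}^k\langle\sigma_i,\sigma_j\rangle,\qquad
 \mathrm{cost}(P)=\Bigl\langle\sum_i\sigma_i,\sum_i\sigma_i\Bigr\rangle ,
\end{equation}
so all costs are determined by the inner products of the strategies. Following Section~\ref{sec:upper}, let the resources be $e_1,\dots,e_k$ with slopes $A_1,\dots,A_k$, let $O_i$ use $e_i$ once, and let $N$ use each $e_j$ with weight $w_j$. The inner products are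
\begin{equation}\label{eq:table}
 \langle O_i,O_i\rangle=A_i,\quad \langle O_i,O_j\rangle=0\ (i\ne j),\quad
 \langle O_i,N\rangle=A_iw_i,\quad \langle N,N\rangle=\sum_jA_jw_j^2 .
\end{equation}
It remains to choose $A_j$ and $w_j$.

\subsection{How to choose the parameters}

This subsection is motivation only; the proof starts in Section~\ref{sec:H}.

A symmetric choice $A_j=A$, $w_j=w$ fails. By \eqref{eq:gram} and \eqref{eq:table}, a player can gain by leaving the profile $(O_1,\dots,O_k)$ only if $A>kAw^2+(k-1)Aw$, that is, $(kw-1)(w+1)<0$, that is, $w<1/k$. But then $(N,\dots,N)$ costs $k^2\cdot kAw^2<kA$, less than $(O_1,\dots,O_k)$. So we do not ask that all players be ready to leave at once. As in Section~\ref{sec:two}, player~1 should leave first, and her leaving should push player~2 out, and so on.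

Write $B=\langle N,N\rangle$ and $c_j=\langle O_j,N\rangle$. When players $1,\dots,i-1$ play $N$ and each player $j>i$ plays $O_j$, player $i$'s gain from moving from $O_i$ to $N$ is
\[
 \bigl(A_i+(i-1)c_i\bigr)-\Bigl(iB+\sum_{j>i}c_j\Bigr).
\]
The sum of these $k$ gains is $\Phi(O_1,\dots,O_k)-\Phi(N,\dots,N)$, which we want close to $0$, and we want each gain to be positive. Hence \emph{each} gain must be close to $0$. The simplest way to control all of them is to take the interaction $c_j$ independent of $j$, say $c_j=\beta$. The gain of player $i$ becomes
\[
 A_i-iB-(k+1-2i)\beta .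
\]
In the limiting case all gains vanish, and we may scale costs so that then $B=1$; this gives $A_i=i+(k+1-2i)\beta$. We use these slopes throughout. Given $\beta$, the weights are $w_j=\beta/A_j$, so $B$ is determined by $\beta$, and player $i$'s gain is $i(1-B)$. It remains to tune the single parameter $\beta$ until $B$ is just below $1$.

\subsection{The game $H(k,\beta)$}\label{sec:H}

Fix $k\ge2$ and a rational $\beta$ with $\frac12\le\beta<\frac k{k-1}$. For $i=1,\dots,k$ put
\begin{equation}\label{eq:params}
 A_i=i+(k+1-2i)\beta,\qquad w_i=\frac\beta{A_i},\qquad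
 B=B(\beta)=\sum_{j=1}^kA_jw_j^2=\sum_{j=1}^k\frac{\beta^2}{A_j}.
\end{equation}
The numbers $A_i$ are affine in $i$, with $A_1=1+(k-1)\beta>0$ and $A_k=k-(k-1)\beta>0$; the latter is where $\beta<\frac k{k-1}$ is used. So all $A_i$ and $w_i$ are positive rationals. Since $\sum_i(k+1-2i)=0$,
\begin{equation}\label{eq:sumA}
 \sum_{i=1}^kA_i=\frac{k(k+1)}2 ,
\end{equation}
independently of $\beta$.

Let $H(k,\beta)$ be the rational game with resources $e_1,\dots,e_k$ of slopes $A_1,\dots,A_k$, in which player $i$ has two strategies: $O_i$, which uses $e_i$ with weight $1$ and nothing else, and $N$, which uses every $e_j$ with weight $w_j$. These are different, since $k\ge2$ and all $w_j$ are positive. By \eqref{eq:table},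
\[
 \langle O_i,O_i\rangle=A_i,\qquad \langle O_i,O_j\rangle=0\ (i\neq j),\qquad
 \langle O_i,N\rangle=\beta,\qquad \langle N,N\rangle=B .
\]
For $k=2$ and $\beta=\frac45$ we get $A=(\frac95,\frac65)$, $w=(\frac49,\frac23)$ and $B=\frac89$. Multiplying all multiplicities by $9$ and the slopes by $\frac53$ yields the game of Section~\ref{sec:two}, with all costs multiplied by $135$; its gains $15$ and $30$ are $135\cdot i(1-B)$ for $i=1,2$.

\begin{lemma}\label{lem:main}
If $B(\beta)<1$, then $(N,\dots,N)$ is the unique PNE of $H(k,\beta)$, and
\[
 \mathrm{PoS}(H(k,\beta))\ge\frac{2k}{k+1}\,B(\beta).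
\]
\end{lemma}

\begin{proof}
Fix a player $i$. Let $S\subseteq\{1,\dots,k\}\setminus\{i\}$ be the set of other players who play $N$, and $s=|S|$; the remaining $k-1-s$ other players $j$ play $O_j$. By \eqref{eq:gram}, player $i$ pays
\[
 A_i+s\beta\quad\text{if she plays }O_i,\qquad
 B+sB+(k-1-s)\beta\quad\text{if she plays }N .
\]
Her gain from switching from $O_i$ to $N$ is therefore
\begin{equation}\label{eq:gain}
 D_i(S)=A_i-B-(k-1)\beta+s(2\beta-B).
\end{equation}
The planned departure order makes $D_i$ positive when $S=\{1,\dots,i-1\}$; we also need it when further players have left. This is where $\beta\ge\frac12$ enters: $2\beta\ge1>B$, so $D_i(S)$ increases with $s$. If $\{1,\dots,i-1\}\subseteq S$, then $s\ge i-1$ and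
\begin{align}
 D_i(S)&\ge A_i-B-(k-1)\beta+(i-1)(2\beta-B)\notag\\
 &=A_i-(k+1-2i)\beta-iB=i-iB=i(1-B)>0 .\label{eq:pos}
\end{align}

\emph{Uniqueness.} Let $P$ be a PNE. We show by induction on $i$ that player $i$ plays $N$ in $P$. If players $1,\dots,i-1$ play $N$ but player $i$ plays $O_i$, then by \eqref{eq:pos} she strictly gains by switching to $N$, a contradiction.

\emph{Existence.} For each $i$ apply \eqref{eq:pos} with $S=\{1,\dots,k\}\setminus\{i\}$: if all others play $N$, player $i$ pays strictly more with $O_i$ than with $N$. So $(N,\dots,N)$ is a PNE.

\emph{Costs.} By \eqref{eq:gram} the profile $(N,\dots,N)$ costs $\langle kN,kN\rangle=k^2B$, and $(O_1,\dots,O_k)$ costs $\sum_iA_i=\frac{k(k+1)}2$ by \eqref{eq:sumA}. So $\mathrm{eq}=k^2B$ and $\mathrm{opt}\le\frac{k(k+1)}2$; moreover $\mathrm{opt}>0$, since every strategy uses a resource and all slopes are positive. Hence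
\[
 \mathrm{PoS}(H(k,\beta))\ge\frac{k^2B}{k(k+1)/2}=\frac{2k}{k+1}B.\qedhere
\]
\end{proof}

\begin{remark}
The condition $B<1$ is exactly what makes $(N,\dots,N)$ the only equilibrium. If $B\ge1$, then by \eqref{eq:gain} and $2\beta\ge1$
\[
 D_i(\emptyset)=i-2(i-1)\beta-B\le i-(i-1)-B=1-B\le0
\]
for every $i$, so $(O_1,\dots,O_k)$ is a PNE, of cost $\frac{k(k+1)}2<k^2\le k^2B$.
\end{remark}

\section{A first counterexample: $\beta=\frac23$}\label{sec:explicit}

Before tuning $\beta$ we note that a very simple value already refutes the conjecture. Let $\beta=\frac23$, which lies in $[\frac12,\frac{k}{k-1})$ for all $k\ge2$. Then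
\[
 A_i=i+\tfrac23(k+1)-\tfrac43i=\frac{2k+2-i}3,\qquad
 B=\sum_{i=1}^k\frac49\cdot\frac3{2k+2-i}=\frac43h_k,\qquad
 h_k=\sum_{n=k+2}^{2k+1}\frac1n .
\]
Comparing each $1/n$ with the integrals of $1/x$ over $[n,n+1]$ and $[n-1,n]$ gives
\begin{equation}\label{eq:hk}
 \ln\frac{2k+2}{k+2}\le h_k\le\ln\frac{2k+1}{k+1}<\ln2 .
\end{equation}
So $B<\frac43\ln2<0.926<1$, Lemma~\ref{lem:main} applies, and
\[
 \mathrm{PoS}\bigl(H(k,\tfrac23)\bigr)\ge\frac{8k}{3(k+1)}\,h_k
 \ \xrightarrow[k\to\infty]{}\ \frac83\ln2>\frac83\cdot0.693=1.848>1.8155 .
\]
For a concrete instance take $k=998$. Then $\frac{8k}{3(k+1)}=\frac{7984}{2997}>2.6639$, and by \eqref{eq:hk} $h_{998}\ge\ln1.998=\ln2+\ln0.999>0.6919$, so $\mathrm{PoS}(H(998,\frac23))>2.6639\cdot0.6919>1.843$. By Lemma~\ref{lem:clear} the same values are taken by MCGs with integer multiplicities and identity latencies, so \eqref{eq:conj} is false.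

\section{Tuning $\beta$: proofs of the theorems}\label{sec:proofs}

For $\beta=\frac23$, the lower bound of Lemma~\ref{lem:main} falls short of the upper bound $\frac{2k}{k+1}$ only by the factor $B<0.926$. To remove this loss, we move $\beta$ so that $B$ approaches $1$ from below.

\begin{lemma}\label{lem:tune}
Let $k\ge2$ and $0<\delta<\frac12$. There is a rational $\beta\in(\frac12,\frac k{k-1})$ with $1-\delta<B(\beta)<1$.
\end{lemma}

\begin{proof}
Let $A_i$ and $B(\beta)=\sum_i\beta^2/A_i$ be given by \eqref{eq:params} for all real $\beta\in[\frac12,\frac k{k-1})$. There all $A_i$ are positive, so $B$ is continuous. For $\beta=\frac12$ all $A_i$ equal $\frac{k+1}2$, so $B(\frac12)=\frac k{2(k+1)}<\frac12$. As $\beta\uparrow\frac k{k-1}$, we have $A_k=k-(k-1)\beta\downarrow0$, so $B(\beta)\ge\beta^2/A_k\to\infty$. By the intermediate value theorem $B$ takes the value $1-\frac\delta2$ in $(\frac12,\frac k{k-1})$. Thus the set of $\beta$ in this interval with $1-\delta<B(\beta)<1$ is nonempty; it is open by continuity, so it contains a rational number.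
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $k\ge2$. For each $\delta\in(0,\frac12)$ take $\beta$ from Lemma~\ref{lem:tune}. By Lemma~\ref{lem:main}, $H(k,\beta)$ has a unique PNE and
\[
 \mathrm{PoS}(H(k,\beta))\ge\frac{2k}{k+1}(1-\delta).
\]
By Lemma~\ref{lem:clear} there is an MCG $G$ with $k$ players, identity latencies, a unique PNE and the same price of stability. Each player has exactly two strategies in it, since $O_i\ne N$ and the map of Lemma~\ref{lem:clear} is injective, and the image of $N$ is common to all players. Letting $\delta\to0$ gives $\mathrm{PoS}^*_k\ge\frac{2k}{k+1}$ within the class of games described in the theorem.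

Proposition~\ref{prop:upper} gives the reverse inequality and shows that the supremum is not attained for $k\ge2$. For $k=1$ every PNE is a social optimum, so every price of stability equals $1$ and $\mathrm{PoS}^*_1=1=\frac{2\cdot1}{1+1}$. Finally, $\mathrm{PoS}(G)\le\frac{2k}{k+1}<2$ for every linear MCG $G$ with $k$ players and $\mathrm{opt}(G)>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Given $\varepsilon>0$, choose $k$ with $\frac{2k}{k+1}>2-\varepsilon$. By Theorem~\ref{thm:B} there are $k$-player linear MCGs whose price of stability is arbitrarily close to $\frac{2k}{k+1}$, hence one with price of stability greater than $2-\varepsilon$. So $\mathrm{PoS}^*\ge2$; and $\mathrm{PoS}^*\le2$ by Proposition~\ref{prop:upper}. Since $2>1.8155$, \eqref{eq:conj} is false.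
\end{proof}

\begin{thebibliography}{9}
\bibitem{MCG}
\emph{Congestion Games With Multisets Of Resources And Applications In Synthesis},
\url{http://www.faculty.idc.ac.il/tami/Papers/fsttcs15.pdf}
(doi:10.4230/lipics.xxx.yyy.p).
\end{thebibliography}

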